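\title{The Ultrapower of $\omega_{\omega+1}$ by the Strong Partition Measure on $\omega_1$}

\begin{abstract}
Assume $\mathsf{ZF}+\mathsf{AD}$ and let $\mu$ be the strong partition measure on the functions $\omega_1\to\omega_1$ of the correct type. We show that the ultrapower of $\omega_{\omega+1}$ by $\mu$ is $\omega_{\omega+1}$, and that the ultrapower of every smaller ordinal, in particular of $\omega_2$, is smaller than $\omega_{\omega+1}$. The same holds for every projective ordinal $\boldsymbol{\delta}^1_m$ with $m\ge3$, while every cardinal from $\omega_1$ to $\omega_\omega$ is moved. The proof codes the elements of the ultrapower by winning strategies, compares strategies by a well-founded projective relation, and bounds the rank of that relation by the Kunen--Martin theorem.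
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The measure and the question}

We work in $\mathsf{ZF}+\mathsf{AD}$ throughout. Here $\mathbb{R}=\omega^\omega$, and $\mathsf{AD}$ says that in every game in which two players alternately choose natural numbers for $\omega$ rounds, and the winner is decided by an arbitrary subset of $\mathbb{R}$, one of the players has a winning strategy.

Let $0<\epsilon\le\omega_1$. A function $f:\epsilon\to\omega_1$ has the \emph{correct type} if
\begin{enumerate}
\item[(1)] $f$ is strictly increasing;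
\item[(2)] $f$ is discontinuous everywhere: $f(\alpha)>\sup_{\beta<\alpha}f(\beta)$ for all $\alpha<\epsilon$;
\item[(3)] $f$ has uniform cofinality $\omega$: there is $g:\epsilon\times\omega\to\omega_1$ such that, for every $\alpha<\epsilon$, the sequence $n\mapsto g(\alpha,n)$ is strictly increasing with supremum $f(\alpha)$.
\end{enumerate}
For $X\subseteq\omega_1$, let $[X]^\epsilon_*$ be the set of functions $\epsilon\to X$ of the correct type. The measure $\mu^\epsilon_{\omega_1}$ on $[\omega_1]^\epsilon_*$ consists of the sets $A$ such that $[C]^\epsilon_*\subseteq A$ for some club $C\subseteq\omega_1$. The values of a function of the correct type are limit ordinals, so $\mu^1_{\omega_1}$ is the club measure on $\omega_1$. Our subject is the case $\epsilon=\omega_1$, and we write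
\[
\mu=\mu^{\omega_1}_{\omega_1},\qquad [C]_*=[C]^{\omega_1}_* ;
\]
``a.e.''\ refers to $\mu$. The cardinal $\omega_1$ has the strong partition property $\omega_1\to_*(\omega_1)^{\omega_1}_2$: for every partition of $[\omega_1]_*$ into two pieces there is a club $C$ such that $[C]_*$ lies in one piece. Accordingly $\mu$, the \emph{strong partition measure}, is an ultrafilter, and it is countably complete. Some restriction on the type of the functions is needed for this: the partition of all increasing functions according to whether $f(\omega)=\sup_nf(n)$ has no homogeneous club.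

For an ordinal $\kappa$, the ultrapower $\prod_{[\omega_1]^{\epsilon}_*}\kappa/\mu^\epsilon_{\omega_1}$ consists of the functions $\Phi:[\omega_1]^\epsilon_*\to\kappa$ modulo almost-everywhere equality, ordered by $[\Phi]<[\Psi]$ if and only if $\Phi(f)<\Psi(f)$ for almost all $f$. For $\epsilon=\omega_1$ we write $\prod\kappa/\mu$. It is a linear order, since one of the three sets on which $\Phi<\Psi$, $\Phi=\Psi$, $\Phi>\Psi$ belongs to the ultrafilter $\mu$. When it is a well-order we identify it with its order type.

For $m\ge1$ let $\boldsymbol{\delta}^1_m$ be the supremum of the lengths of the $\mathbf{\Delta}^1_m$ prewellorderings of $\mathbb{R}$. Under $\mathsf{AD}$, $\boldsymbol{\delta}^1_1=\omega_1$, $\boldsymbol{\delta}^1_2=\omega_2$ and $\boldsymbol{\delta}^1_3=\omega_{\omega+1}$, and $\omega_{\omega+1}$ is the next strong partition cardinal after $\omega_1$ (Jackson). The following results are known: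
\begin{itemize}
\item (Martin) $\prod_{\omega_1}\omega_1/\mu^1_{\omega_1}=\omega_2$;
\item $\prod\omega_1/\mu<\omega_{\omega+1}$;
\item $\prod_{[\omega_1]^\epsilon_*}\omega_{\omega+1}/\mu^\epsilon_{\omega_1}=\omega_{\omega+1}$ for every $\epsilon<\omega_1$.
\end{itemize}
They lead to the following problem, posed in \cite{slides}.

\medskip
\noindent\textbf{Problem.} \emph{Is $\prod\omega_{\omega+1}/\mu=\omega_{\omega+1}$? In particular, is $\prod\omega_2/\mu<\omega_{\omega+1}$?}

\subsection*{First examples}

Three elementary facts are used throughout. First, $\omega_1$ is regular (see Section~\ref{sec:background}), so the countable ordinals closed under a given finitary function on $\omega_1$ form a club. Second, $[C]_*\neq\emptyset$ for every club $C$: if $\iota:\omega_1\to C$ is the increasing enumeration, which is continuous, then $\beta\mapsto\iota(\omega\beta+\omega)$ has uniform cofinality $\omega$ through $(\beta,n)\mapsto\iota(\omega\beta+n)$, and $\sup_{\beta'<\beta}\iota(\omega\beta'+\omega)\le\iota(\omega\beta)<\iota(\omega\beta+\omega)$. Third,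
\begin{equation}\label{eq:above}
\beta<f(\beta)\qquad\text{for all }f\in[\omega_1]_*\text{ and }\beta<\omega_1 ,
\end{equation}
because if $f(\beta')\ge\beta'+1$ for all $\beta'<\beta$, then $f(\beta)>\sup_{\beta'<\beta}f(\beta')\ge\beta$.

The constant functions form a copy of $\kappa$ inside $\prod\kappa/\mu$. For $0<\delta<\kappa$, the classes below the constant $\delta$ form a copy of $\prod\delta/\mu$, since a function that is a.e.\ below $\delta$ agrees a.e.\ with a function into $\delta$. So $\prod\kappa/\mu=\kappa$ says that the nonconstant functions add nothing to the length. If $\kappa$ is countable this holds, because by countable completeness every function into $\kappa$ is a.e.\ constant. For $\kappa=\omega_1$ it fails: $f\mapsto f(0)$ lies a.e.\ above each constant $\xi<\omega_1$, as witnessed by the club $\omega_1\setminus(\xi+1)$.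

If $\epsilon<\omega_1$ and $f\in[C]_*$, then $f{\upharpoonright}\epsilon\in[C]^\epsilon_*$. Hence sending $g:[\omega_1]^\epsilon_*\to\kappa$ to the function $f\mapsto g(f{\upharpoonright}\epsilon)$ preserves almost-everywhere equality and almost-everywhere inequality, and so embeds $\prod_{[\omega_1]^\epsilon_*}\kappa/\mu^\epsilon_{\omega_1}$ into $\prod\kappa/\mu$. The third known result controls these functions, which read only a bounded part of $f$. Other functions appear at $\kappa=\omega_2$.

\begin{example}\label{ex:omega2}
Using Martin's theorem, let $\Phi(f)=[f]_{\mu^1_{\omega_1}}<\omega_2$ for $f\in[\omega_1]_*$. Then $\Phi$ lies a.e.\ above each constant $[h]_{\mu^1_{\omega_1}}<\omega_2$: if $C$ is the club of ordinals closed under $h$ and $f\in[C]_*$, then $h(\beta)<f(\beta)$ for all $\beta$ by \eqref{eq:above}. Moreover, on no set $[C]_*$ is $\Phi(f)$ a function of $f{\upharpoonright}\epsilon$ with $\epsilon<\omega_1$: given $f\in[C]_*$, let $f'(\beta)=f(\beta)$ for $\beta<\epsilon$ and $f'(\beta)=f(\beta+1)$ for $\beta\ge\epsilon$; then $f'\in[C]_*$ and $f'{\upharpoonright}\epsilon=f{\upharpoonright}\epsilon$,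 but $\Phi(f)<\Phi(f')$.
\end{example}

Thus $\omega_1$ and $\omega_2$ are moved by the ultrapower, and Theorem~\ref{thm:sharp} below shows that so is every cardinal up to $\omega_\omega$. This makes $\omega_{\omega+1}$ the first uncountable cardinal that can be a fixed point. The known results suggest that it is one, and Example~\ref{ex:omega2} shows why they do not immediately decide the matter, even for $\omega_2$.

\subsection*{Results}

Both questions have the answer yes.

\begin{theorem}\label{thm:answer}
Assume $\mathsf{ZF}+\mathsf{AD}$. Then
\[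
\prod_{[\omega_1]^{\omega_1}_*}\omega_{\omega+1}/\mu^{\omega_1}_{\omega_1}=\omega_{\omega+1}
\qquad\text{and}\qquad
\prod_{[\omega_1]^{\omega_1}_*}\omega_2/\mu^{\omega_1}_{\omega_1}<\omega_{\omega+1}.
\]
\end{theorem}

Since $\omega_2<\omega_{\omega+1}=\boldsymbol{\delta}^1_3$, this is contained in the case $m=3$ of parts (c) and (a) of the next theorem.

\begin{theorem}\label{thm:main}
Assume $\mathsf{ZF}+\mathsf{AD}$ and let $m\ge3$.
\begin{enumerate}
\item[(a)] If $\delta<\boldsymbol{\delta}^1_m$, then $\prod\delta/\mu$ is a well-order of type less than $\boldsymbol{\delta}^1_m$.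
\item[(b)] Every $F:[\omega_1]_*\to\boldsymbol{\delta}^1_m$ is bounded a.e.: there are a club $C$ and $\zeta<\boldsymbol{\delta}^1_m$ with $F(f)<\zeta$ for all $f\in[C]_*$.
\item[(c)] $\prod\boldsymbol{\delta}^1_m/\mu=\boldsymbol{\delta}^1_m$.
\end{enumerate}
\end{theorem}

Part (c) follows from (a) and (b). By (b), every element of $\prod\boldsymbol{\delta}^1_m/\mu$ lies below the class of a constant $\zeta<\boldsymbol{\delta}^1_m$, and by (a) the initial segment below that class is a well-order of type less than $\boldsymbol{\delta}^1_m$. So the ultrapower is a well-order in which every element has rank less than $\boldsymbol{\delta}^1_m$; its type is at most $\boldsymbol{\delta}^1_m$, and at least $\boldsymbol{\delta}^1_m$ because of the constants.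

\begin{theorem}\label{thm:sharp}
Assume $\mathsf{ZF}+\mathsf{AD}$. Then $\prod\kappa/\mu>\kappa$ for every cardinal $\kappa$ with $\omega_1\le\kappa\le\omega_\omega$. Consequently the equality $\prod\boldsymbol{\delta}^1_m/\mu=\boldsymbol{\delta}^1_m$ fails for $m=1,2$, and $\omega_{\omega+1}$ is the least uncountable cardinal $\kappa$ with $\prod\kappa/\mu=\kappa$.
\end{theorem}

\subsection*{The method}

The tool for proving that an ordinal is less than $\boldsymbol{\delta}^1_m$ is the Kunen--Martin theorem: a well-founded $\mathbf{\Sigma}^1_m$ relation on the reals has rank less than $\boldsymbol{\delta}^1_m$. The elements of the ultrapower are not reals, but strategies are. We consider games in which the two players jointly build a function $f\in[\omega_1]_*$ and player~II must name the ordinal $F(f)$; a winning strategy for II is a real that codes $F$. We then define a relation $\prec$ on strategies that mentions no function $F$, is projective and well-founded, and is such that below a code for $F$ there is a code for any $F'$ that is a.e.\ smaller. The rank function of $\prec$ embeds the ultrapower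 in an ordinal below $\boldsymbol{\delta}^1_m$. No form of dependent choice is assumed, and the well-foundedness of the ultrapower comes out of the same argument.

Section~\ref{sec:model} carries this out for the club measure, where the coding is trivial. Sections~\ref{sec:coding} and~\ref{sec:joint} build the coding needed for $\mu$. Parts (a) and (b) of Theorem~\ref{thm:main} are proved in Sections~\ref{sec:prec} and~\ref{sec:bounded}, and Theorem~\ref{thm:sharp} in Section~\ref{sec:sharp}. A reader interested only in Theorem~\ref{thm:answer} may take $m=3$ everywhere.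

\section{Background}\label{sec:background}

\subsection{Choice and the model $L(\mathbb{R})$}

$\mathsf{AD}$ implies $\mathsf{AC}_\omega(\mathbb{R})$, choice for countable families of nonempty sets of reals; hence $\omega_1$ is regular. The inner model $L(\mathbb{R})$ satisfies $\mathsf{AD}+\mathsf{DC}$ \cite{K84}. It contains all reals, so statements that quantify only over reals and have real parameters have the same truth value in $V$ and in $L(\mathbb{R})$. Therefore classical facts about projective sets that are provable from $\mathsf{DC}$ may be used in $V$, and each $\boldsymbol{\delta}^1_m$ is the same ordinal in $V$ and in $L(\mathbb{R})$.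

\subsection{Projective sets}

We identify tuples of reals and integers with reals by fixed homeomorphisms. The $\mathbf{\Sigma}^1_1$ sets are the projections of closed subsets of $\mathbb{R}\times\mathbb{R}$; the $\mathbf{\Pi}^1_n$ sets are the complements of $\mathbf{\Sigma}^1_n$ sets; the $\mathbf{\Sigma}^1_{n+1}$ sets are the projections of $\mathbf{\Pi}^1_n$ sets; and $\mathbf{\Delta}^1_n=\mathbf{\Sigma}^1_n\cap\mathbf{\Pi}^1_n$. These classes are closed under continuous preimages and under countable unions and intersections, $\mathbf{\Sigma}^1_n$ is closed under $\exists$ over reals and $\mathbf{\Pi}^1_n$ under $\forall$ over reals, and $\mathbf{\Sigma}^1_n\cup\mathbf{\Pi}^1_n\subseteq\mathbf{\Delta}^1_{n+1}$. Let $\mathrm{WO}$ be the set of reals $c$ coding a strict well-ordering $<_c$ of $\omega$, and let $\mathrm{PWO}$ be the set of reals $a$ coding a prewellordering $\le_a$ of $\omega$, of length $|a|$. Both sets are $\mathbf{\Pi}^1_1$. We use the following facts.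
\begin{enumerate}
\item[(P1)] The Borel sets are exactly the $\mathbf{\Delta}^1_1$ sets.
\item[(P2)] A set $A\subseteq\mathbb{R}$ is $\mathbf{\Pi}^1_1$ if and only if there are trees $R_p\subseteq\omega^{<\omega}$ such that whether $s\in R_p$ depends only on $s$ and $p{\upharpoonright}\mathrm{lh}(s)$, and $p\in A$ if and only if $R_p$ is well-founded.
\item[(P3)] For each $n$ there is a $\mathbf{\Sigma}^1_n$ set $U\subseteq\mathbb{R}^3$ whose sections $\{(x,y):U(a,x,y)\}$ are all the $\mathbf{\Sigma}^1_n$ subsets of $\mathbb{R}^2$.
\item[(P4)] ($\mathbf{\Sigma}^1_1$-boundedness) If $E$ is a $\mathbf{\Sigma}^1_1$ set of codes of prewellorderings of $\omega$, or of well-orderings of subsets of $\omega$, then their lengths are bounded below $\omega_1$.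
\item[(P5)] Write $\forall^*y$ for ``for comeager many $y$''. The Borel, $\mathbf{\Sigma}^1_1$ and $\mathbf{\Pi}^1_1$ sets are closed under $\forall^*y$ \cite[16.1 and 29.22]{CDST}.
\item[(P6)] Fix $\gamma<\omega_1$. For a linear order $<_b$ of $\omega$ coded by $b$, put $b_n=\{k:k<_bn\}$. The condition ``$b_n$ is well-ordered of type $\le\gamma$'' is Borel in $(b,n)$, by induction on $\gamma$: it holds if and only if every $k<_bn$ has $b_k$ well-ordered of type $\le\gamma'$ for some $\gamma'<\gamma$. Hence ``of type exactly $\gamma$'' is Borel too. The same recursion, applied to ranks in $\le_a$, shows that $\{a\in\mathrm{PWO}:|a|\le\gamma\}$ is Borel.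
\end{enumerate}

Let $m\ge2$ and $\delta<\boldsymbol{\delta}^1_m$. By definition there is a map $\varphi$ from $\mathbb{R}$ onto an ordinal $\theta>\delta$ whose associated prewellordering is $\mathbf{\Delta}^1_m$. The strict relation $\varphi(w')<\varphi(w)$ is $\mathbf{\Sigma}^1_m$, so there is a $\mathbf{\Pi}^1_{m-1}$ set $B\subseteq\mathbb{R}^3$ with
\begin{equation}\label{eq:norm}
\varphi(w')<\varphi(w)\iff\exists e\ B(w',w,e).
\end{equation}
In the games below a player names an ordinal $\xi\le\delta$ by playing a real $w$ with $\varphi(w)=\xi$.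

\subsection{The Kunen--Martin theorem}

For a tree $T$ on $\omega\times\lambda$, let $p[T]$ be the set of $x\in\mathbb{R}$ such that $(x{\upharpoonright}k,h{\upharpoonright}k)\in T$ for all $k$, for some $h\in\lambda^\omega$. The following is applied in $L(\mathbb{R})$; it is due to Martin--Solovay, Kunen and Martin for $m=3$ and to Kunen and Martin for $m\ge4$; see \cite{KProj}.
\begin{enumerate}
\item[(S)] For $m\ge3$ there is a cardinal $\lambda_m$ of $L(\mathbb{R})$ with $(\lambda_m^+)^{L(\mathbb{R})}=\boldsymbol{\delta}^1_m$ such that every $\mathbf{\Sigma}^1_m$ set is $p[T]$ for a tree $T\in L(\mathbb{R})$ on $\omega\times\lambda_m$. Moreover $\lambda_3=(\omega_\omega)^{L(\mathbb{R})}$.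
\end{enumerate}
The set $p[T]$ is the same in $V$ and in $L(\mathbb{R})$, since the models have the same reals and well-foundedness of trees on ordinals is absolute. We need the Kunen--Martin theorem in a form whose hypothesis is only the absence of infinite descending sequences.

\begin{lemma}[Kunen--Martin]\label{lem:KM}
Let $m\ge3$ and let $W\subseteq\mathbb{R}^2$ be $\mathbf{\Sigma}^1_m$ with no infinite descending sequence, that is, no $(\rho_i)_{i<\omega}$ with $\rho_{i+1}\mathrel{W}\rho_i$ for all $i$. Then every nonempty set of reals has a $W$-minimal element, and the rank function $r(\rho)=\sup\{r(\rho')+1:\rho'\mathrel{W}\rho\}$ satisfies $\mathrm{rk}(W):=\sup_\rho(r(\rho)+1)<\boldsymbol{\delta}^1_m$.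
\end{lemma}

\begin{proof}
Let $\lambda=\lambda_m$ and $W=p[T]$ with $T\in L(\mathbb{R})$ a tree on $\omega\times\omega\times\lambda$. We use a tree $\mathcal{S}$ that searches for a descending sequence together with witnesses, revealing at step $k$ the first $k$ digits of the first $k+1$ reals. Its nodes are the sequences $\langle t_1,\dots,t_n\rangle$ with $t_k=\langle(r^k_i)_{i\le k},(g^k_i)_{i<k}\rangle$, where $r^k_i\in\omega^k$, $g^k_i\in\lambda^k$, $r^{k+1}_i\supset r^k_i$ for $i\le k$, $g^{k+1}_i\supset g^k_i$ for $i<k$, and $(r^k_{i+1},r^k_i,g^k_i)\in T$ for $i<k$. An infinite branch would give reals $\rho_i=\bigcup_kr^k_i$ with $\rho_{i+1}\mathrel{W}\rho_i$, witnessed by $\bigcup_kg^k_i$. So $\mathcal{S}$, a tree on a well-ordered set, is well-founded. It belongs to $L(\mathbb{R})$ and has size at most $\lambda$ there, and its rank function maps it onto $\mathrm{rk}_{\mathcal{S}}(\emptyset)+1$. Hence $\mathrm{rk}_{\mathcal{S}}(\emptyset)<(\lambda^+)^{L(\mathbb{R})}=\boldsymbol{\delta}^1_m$.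

For $\rho'\mathrel{W}\rho$ let $h_{\rho',\rho}\in\lambda^\omega$ be the lexicographically least witness. To a finite descending sequence $\vec\rho=(\rho_0,\dots,\rho_n)$ assign the node $\vec\rho^{\,*}=\langle t_1,\dots,t_n\rangle$ of $\mathcal{S}$ with $t_k=\langle(\rho_i{\upharpoonright}k)_{i\le k},(h_{\rho_{i+1},\rho_i}{\upharpoonright}k)_{i<k}\rangle$. Proper extensions go to proper extensions. If a nonempty $A\subseteq\mathbb{R}$ had no $W$-minimal element, every finite descending sequence from $A$ would have a proper extension of the same kind, which is impossible for one with $\mathrm{rk}_{\mathcal{S}}(\vec\rho^{\,*})$ least. So $r$ exists. By induction on $r(\rho_n)$ we have $r(\rho_n)\le\mathrm{rk}_{\mathcal{S}}(\vec\rho^{\,*})$: each $\rho'\mathrel{W}\rho_n$ has $r(\rho')\le\mathrm{rk}_{\mathcal{S}}((\rho_0,\dots,\rho_n,\rho')^*)<\mathrm{rk}_{\mathcal{S}}(\vec\rho^{\,*})$. Hence $\mathrm{rk}(W)\le\mathrm{rk}_{\mathcal{S}}(\emptyset)+1<\boldsymbol{\delta}^1_m$.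
\end{proof}

The next lemma is the form in which the bound is transferred to an ultrapower.

\begin{lemma}\label{lem:transfer}
Let $m\ge3$, and let $\prec$ be a $\mathbf{\Sigma}^1_m$ relation on $\mathbb{R}$ with no infinite descending sequence. Let $(L,<)$ be a linear order with largest element $\mathbf{t}$, and let $K\subseteq\mathbb{R}\times L$ be such that $K(\rho,\mathbf{t})$ for some $\rho$, and whenever $K(\rho,\mathbf{c})$ and $\mathbf{c}'<\mathbf{c}$ there is $\rho'\prec\rho$ with $K(\rho',\mathbf{c}')$. Then $L$ is a well-order of type less than $\boldsymbol{\delta}^1_m$.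
\end{lemma}

\begin{proof}
Let $r$ be the rank function of $\prec$. Every $\mathbf{c}\le\mathbf{t}$ has some $\rho$ with $K(\rho,\mathbf{c})$, so $R(\mathbf{c})=\min\{r(\rho):K(\rho,\mathbf{c})\}$ is defined on $L$. If $\mathbf{c}'<\mathbf{c}$, take $\rho$ with $K(\rho,\mathbf{c})$ and $r(\rho)=R(\mathbf{c})$, and then $\rho'\prec\rho$ with $K(\rho',\mathbf{c}')$; we get $R(\mathbf{c}')\le r(\rho')<R(\mathbf{c})$. So $R$ is a strictly increasing map of $L$ into $\mathrm{rk}(\prec)<\boldsymbol{\delta}^1_m$.
\end{proof}

\subsection{Strategies}

In the comparison games below, each round begins with player~II playing four integers, the next digits of reals $v,w,x,e$; then player~I plays the next digit of a real $X$. After coding quadruples by integers and exchanging the names of the players, $\mathsf{AD}$ applies. A \emph{strategy} is a real $\rho$ read as a function $\omega^{<\omega}\to\omega^4$; every real is one. For $X\in\mathbb{R}$, the quadruple of reals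
\[
\rho(X)=\big(v_\rho(X),\,w_\rho(X),\,x_\rho(X),\,e_\rho(X)\big)
\]
has $n$-th digits $\rho(X{\upharpoonright}n)$. The map $(\rho,X)\mapsto\rho(X)$ is continuous. Since II moves first, infinitely many strategies can be played against one another.

\begin{lemma}\label{lem:chain}
For every sequence $(\rho_i)_{i<\omega}$ of strategies there are reals $x^{(i)}$ with $x^{(i)}=x_{\rho_{i+1}}(x^{(i+1)})$ for all $i$.
\end{lemma}

\begin{proof}
Define the $n$-th digits of all $x^{(i)}$ simultaneously by recursion on $n$: the $n$-th digit of $x^{(i)}$ is the $x$-component of $\rho_{i+1}(x^{(i+1)}{\upharpoonright}n)$.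
\end{proof}

If II moved second, the $n$-th digit of $x^{(i)}$ would depend on the $n$-th digit of $x^{(i+1)}$, and the recursion would have no starting point.

\section{A model case: the club measure}\label{sec:model}

The whole argument for Theorem~\ref{thm:main}(a) is visible when $\mu$ is replaced by the club measure, where the players build one ordinal instead of a function. The following is a consequence of the third known result quoted in the introduction; it is not used later, and the terms defined in its proof are local to this section.

\begin{proposition}\label{prop:model}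
If $\delta<\boldsymbol{\delta}^1_3$, then $\prod_{\omega_1}\delta/\mu^1_{\omega_1}$ is a well-order of type less than $\boldsymbol{\delta}^1_3$.
\end{proposition}

\begin{proof}
Fix $\varphi$ and a $\mathbf{\Pi}^1_2$ set $B$ as in \eqref{eq:norm}. Read a real $X$ as a sequence of reals $(X)_0,(X)_1,\dots$. Call $X$ \emph{good at $n$} if $(X)_n\in\mathrm{PWO}$, \emph{good below $n$} if it is good at all $n'<n$, and \emph{total} if it is good at all $n$. Two total reals determine the \emph{joint ordinal} $\alpha_{X,v}=\sup_n\max(|(X)_n|,|(v)_n|)$. For a nonzero limit $\alpha<\omega_1$, an \emph{$\alpha$-code} is a total $Y$ such that $|(Y)_n|$ is strictly increasing with supremum $\alpha$; such $Y$ exist by $\mathsf{AC}_\omega(\mathbb{R})$.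

\emph{Capture.} Let $\tau:\mathbb{R}^2\to\mathbb{R}$ be continuous, with $\tau(Y,p)$ good at $n$ whenever $Y$ is good at all $n'\le n$. Let $\psi(n,\xi)$ be the supremum of $|(\tau(Y,p))_n|$ over all $p$ and all $Y$ with $(Y)_{n'}\in\mathrm{PWO}$ and $|(Y)_{n'}|\le\xi$ for $n'\le n$. These $(Y,p)$ form a Borel set by (P6), so $\psi(n,\xi)<\omega_1$ by (P4). Let $C_\tau$ be the club of limit ordinals $\eta>0$ with $\psi(n,\xi)<\eta$ for all $n<\omega$ and $\xi<\eta$. If $\alpha\in C_\tau$ and $Y$ is an $\alpha$-code, then $|(\tau(Y,p))_n|\le\psi(n,|(Y)_n|)<\alpha$ for all $n$ and $p$, so $\alpha_{Y,\tau(Y,p)}=\alpha$. Thus, against a fixed continuous opponent, a player can make the joint ordinal equal to any prescribed element of a club.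

\emph{Codes and comparison.} Say that $\rho$ \emph{codes} $F:\omega_1\to\delta+1$ if $v_\rho(X)$ is good at $n$ whenever $X$ is good below $n$, and $\varphi(w_\rho(X))=F(\alpha_{X,v_\rho(X)})$ whenever $X$ is total. The constant function $\delta$ is coded by a strategy that ignores $X$ and plays a fixed total $v$ and a fixed $w$ with $\varphi(w)=\delta$. Let $\rho'\prec\rho$ mean that for all $X$: $x_{\rho'}(X)$ is good at $n$ whenever $X$ is good below $n$, and if $X$ is total then $B\big(w_{\rho'}(X),w_\rho(x_{\rho'}(X)),e_{\rho'}(X)\big)$. So $\rho'$, while answering $X$, produces a play $x$ of player~I against $\rho$, and a witness $e$ that its own ordinal is smaller than the one $\rho$ names against $x$.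

\emph{Complexity.} Goodness at $n$ and totality are $\mathbf{\Pi}^1_1$. After the quantifier $\forall X$, the first clause has the form $\forall n\,(\mathbf{\Sigma}^1_1\vee\mathbf{\Pi}^1_1)$ and the second the form $\mathbf{\Sigma}^1_1\vee\mathbf{\Pi}^1_2$. So $\prec$ is $\mathbf{\Pi}^1_2$, hence $\mathbf{\Sigma}^1_3$.

\emph{No infinite descent.} Suppose $\rho_{i+1}\prec\rho_i$ for all $i$, and take $x^{(i)}$ as in Lemma~\ref{lem:chain}. If all $x^{(i)}$ are good below $n$, then each $x^{(i)}=x_{\rho_{i+1}}(x^{(i+1)})$ is good at $n$; so all are total. With $w_i=w_{\rho_i}(x^{(i)})$, the relation $\rho_{i+1}\prec\rho_i$ applied to $X=x^{(i+1)}$ gives $\varphi(w_{i+1})<\varphi(w_i)$ for all $i$, which is absurd. See Figure~\ref{fig:chain}.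

\emph{Descent.} Let $\rho$ code $F$ and let $F'<F$ on a club $C_0$. Consider the game in which II plays $z=(v,w,x,e)$, I plays $X$, and II wins if and only if (A) $v$ and $x$ are good at $n$ whenever $X$ is good below $n$, and (B) if $X$ is total, then $v$ is total, $\varphi(w)=F'(\alpha_{X,v})$ and $B(w,w_\rho(x),e)$. A winning strategy $\rho'$ for II codes $F'$ and satisfies $\rho'\prec\rho$. Suppose instead that $\sigma$ is winning for I. If $v,x$ are good at all $n'\le n$, then $\sigma(z)$ is good at $n$: otherwise, with $n_0\le n$ least such that $\sigma(z)$ is not good at $n_0$, clause (A) holds and (B) is vacuous. So capture applies to $\tau(Y,(w,e))=\sigma(Y,w,Y,e)$, and also to $\tau'(Y,p)=v_\rho(Y)$. Let $\alpha\in C_0\cap C_\tau\cap C_{\tau'}$ and let $Y$ be an $\alpha$-code. Then $\varphi(w_\rho(Y))=F(\alpha)>F'(\alpha)$. Choose $w$ with $\varphi(w)=F'(\alpha)$ and $e$ with $B(w,w_\rho(Y),e)$. Against $z=(Y,w,Y,e)$ the real $X=\sigma(z)$ is total and $\alpha_{X,Y}=\alpha$, so II wins, a contradiction.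

Now apply Lemma~\ref{lem:transfer} to $L=\prod_{\omega_1}(\delta+1)/\mu^1_{\omega_1}$, with $K(\rho,\mathbf{c})$ meaning that $\rho$ codes a member of $\mathbf{c}$. The ultrapower of $\delta$ is an initial segment of $L$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node (d) at (0,0) {$\cdots$};
\node (x2) at (2.6,0) {$x^{(2)}$};
\node (x1) at (5.2,0) {$x^{(1)}$};
\node (x0) at (7.8,0) {$x^{(0)}$};
\node (w2) at (2.6,-1.5) {$\varphi(w_2)$};
\node (w1) at (5.2,-1.5) {$\varphi(w_1)$};
\node (w0) at (7.8,-1.5) {$\varphi(w_0)$};
\node at (0,-1.5) {$\cdots$};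
\node at (1.3,-1.5) {$<$};
\node at (3.9,-1.5) {$<$};
\node at (6.5,-1.5) {$<$};
\draw[->] (d) -- node[above] {$x_{\rho_3}$} (x2);
\draw[->] (x2) -- node[above] {$x_{\rho_2}$} (x1);
\draw[->] (x1) -- node[above] {$x_{\rho_1}$} (x0);
\draw[->] (x2) -- node[right] {$w_{\rho_2}$} (w2);
\draw[->] (x1) -- node[right] {$w_{\rho_1}$} (w1);
\draw[->] (x0) -- node[right] {$w_{\rho_0}$} (w0);
\end{tikzpicture}
\caption{A sequence of strategies $\cdots\prec\rho_2\prec\rho_1\prec\rho_0$ played against one another. The strategy $\rho_{i+1}$ reads $x^{(i+1)}$ and writes $x^{(i)}$, which is read by $\rho_i$. Each $\rho_i$ also outputs a real $w_i$ naming the ordinal $\varphi(w_i)$, and these ordinals form an infinite decreasing sequence.}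
\label{fig:chain}
\end{figure}

Two features of the definition of $\prec$ deserve comment. Player~II must be good at $n$ when I is only known to be good \emph{below} $n$; this asymmetry is what starts the induction showing that all $x^{(i)}$ are total. And II must play the witness $e$: without it the second clause would read ``for all total $X$, $\varphi(w_{\rho'}(X))<\varphi(w_\rho(x_{\rho'}(X)))$'', which on its face is $\mathbf{\Pi}^1_3$, whereas Lemma~\ref{lem:KM} needs $\mathbf{\Sigma}^1_3$.

For the measure $\mu$ two difficulties arise. First, a real must now describe $\omega_1$ many countable ordinals, in such a way that capture survives; this is the subject of Sections~\ref{sec:coding} and~\ref{sec:joint}. Second, totality becomes $\mathbf{\Pi}^1_2$, so that ``for all $X$, if $X$ is total then $B(\cdots)$'' has the form $\forall X(\mathbf{\Sigma}^1_2\vee\mathbf{\Pi}^1_2)$ and is again only $\mathbf{\Pi}^1_3$. Section~\ref{sec:prec} repairs this by spreading the verification of $B$ over the $\omega_1$ levels at which goodness is checked.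

\section{Reals as partial functions from $\omega_1$ to $\omega_1$}\label{sec:coding}

A real $X$ can be read as a strategy that receives a code $a$ for a countable ordinal and returns a code $b$ for a function on a countable ordinal. The value of that function at $\gamma$ depends on $a$. To obtain a value that depends on $\gamma$ alone, and that is tested by a Borel condition, we ask for the answer of $X$ on comeager many enumerations of $\omega+\gamma$.

Let each $b\in\mathbb{R}$ code a relation $<_b$ on $\omega$ and a function $h_b:\omega\to\omega$, and put $b_n=\{k:k<_bn\}$. Write $b[\gamma]=\eta$ if $<_b$ is a strict linear order of $\omega$ and, for some $n$, $b_n$ is well-ordered of type $\gamma$ and $b_{h_b(n)}$ is well-ordered of type $\eta$. The integer $n$ is unique, because for $n<_bn'$ the set $b_n$ is a proper initial segment of $b_{n'}$; so $\eta$ is determined by $b$ and $\gamma$. For fixed countable $\gamma,\eta$ the condition is Borel in $b$ by (P6). View $X\in\mathbb{R}$ as a map $\omega^{<\omega}\to\omega$, and let $X*a$ be the real whose $n$-th digit is the value of this map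 at $a{\upharpoonright}(n+1)$.

For $\gamma<\omega_1$ let $Y_\gamma=(\omega+\gamma)^\omega$, a product of discrete spaces; the summand $\omega$ makes it homeomorphic to $\omega^\omega$ also for finite $\gamma$. For $y\in Y_\gamma$ let $a_y$ code $\{(i,j):y(i)\le y(j)\}$; the map $y\mapsto a_y$ is continuous. For each $\xi<\omega+\gamma$ the set of $y$ with $\xi$ in their range is dense open, so comeager many $y$ are onto, and for these $a_y\in\mathrm{PWO}$ and $|a_y|=\omega+\gamma\ge\gamma$.

\begin{definition}\label{def:good}
For $X\in\mathbb{R}$ and $\gamma,\eta<\omega_1$, write $X(\gamma)=\eta$ if $\forall^*y\in Y_\gamma\ (X*a_y)[\gamma]=\eta$. There is at most one such $\eta$, since two comeager sets meet. We call $X$ \emph{good at $\gamma$} if $X(\gamma)$ is defined, \emph{good below $\gamma$} if it is good at all $\gamma'<\gamma$, and \emph{total} if it is good at all $\gamma<\omega_1$.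
\end{definition}

From now on $X(\gamma)$ always has this meaning. Every function has a code.

\begin{lemma}\label{lem:code}
For every $g:\omega_1\to\omega_1$ there is a total $X$ with $X(\gamma)=g(\gamma)$ for all $\gamma<\omega_1$.
\end{lemma}

\begin{proof}
In this game I plays $a$ and II plays $b$, with I moving first in each round; II wins if and only if $a\notin\mathrm{PWO}$ or $b[\gamma]=g(\gamma)$ for all $\gamma\le|a|$. Suppose I has a winning strategy. Its set of outputs is a $\mathbf{\Sigma}^1_1$ subset of $\mathrm{PWO}$, so by (P4) there is an infinite countable ordinal $\eta$, closed under $g$, above all their lengths. Let II play $b$ with $<_b$ of type $\eta$ and with $h_b(n)$ the integer such that $b_{h_b(n)}$ has type $g(\gamma)$ when $b_n$ has type $\gamma$. Then $b[\gamma]=g(\gamma)$ for all $\gamma<\eta$, and II wins, a contradiction. So II has a winning strategy $X$, and $(X*a_y)[\gamma]=g(\gamma)$ for every onto $y\in Y_\gamma$.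
\end{proof}

The next lemma computes the complexity of the coding. Parts (a) and (c) concern one fixed level $\gamma$ and replace (P6) and (P4) in the capture argument. Part (b) is uniform in a code for $\gamma$, which is needed when a projective formula quantifies over all levels. For $c\in\mathrm{WO}$ let $|c|_k$ be the type of $c_k=\{l:l<_ck\}$; every $\gamma<\omega_1$ has the form $|c|_k$.

\begin{lemma}\label{lem:complexity}
\begin{enumerate}
\item[(a)] For $\gamma,\eta<\omega_1$, the set $\{X:X(\gamma)=\eta\}$ is Borel.
\item[(b)] There is a $\mathbf{\Pi}^1_1$ relation $D$ such that, for $c\in\mathrm{WO}$, $D(X,c,k)$ holds if and only if $X$ is good at $|c|_k$. The set of total reals is $\mathbf{\Pi}^1_2$.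
\item[(c)] If $A$ is $\mathbf{\Sigma}^1_1$, $\tau:\mathbb{R}\to\mathbb{R}$ is continuous, and $\tau(z)$ is good at $\gamma$ for all $z\in A$, then $\sup_{z\in A}\tau(z)(\gamma)<\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The set $\{(X,y):(X*a_y)[\gamma]=\eta\}$ is a continuous preimage of a Borel set; apply (P5).

(b) We first copy $Y_{|c|_k}$ onto $\omega^\omega$, continuously in $(c,k)$. Let $N=\{2i:i\in\omega\}\cup\{2l+1:l<_ck\}$, and let $(z_n)_{n<\omega}$ list $N$ in the usual order of $\omega$. Let $\preceq$ order $N$ as follows: even numbers first, in the usual order; then odd numbers, with $2l+1$ before $2l'+1$ if and only if $l<_cl'$. For $y\in\omega^\omega$ let $a^{c,k}_y$ code $\{(i,j):z_{y(i)}\preceq z_{y(j)}\}$. Since $z_n\le2n$, the map $(c,k,y)\mapsto a^{c,k}_y$ is continuous. If $c\in\mathrm{WO}$, then $\preceq$ has type $\omega+|c|_k$, the map $\pi$ sending $n$ to the $\preceq$-rank of $z_n$ is a bijection $\omega\to\omega+|c|_k$, and $y\mapsto\pi\circ y$ is a homeomorphism $\omega^\omega\to Y_{|c|_k}$ with $a^{c,k}_y=a_{\pi\circ y}$.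

To say that a value exists without quantifying over it, we say that two generic enumerations give the same value. Let $\mathrm{Eq}(b,b',c,k)$ say: $<_b$ and $<_{b'}$ are strict linear orders, and there are $n,n'$ such that $b_n$, $b'_{n'}$, $c_k$ are well-ordered of the same type, and $b_{h_b(n)}$, $b'_{h_{b'}(n')}$ are well-ordered of the same type. This is $\mathbf{\Pi}^1_1$, since two linear orders are well-ordered of the same type if and only if both are well-ordered and neither is isomorphic to a proper initial segment of the other. Let $D(X,c,k)$ be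
\[
\forall^*y\,\forall^*y'\ \mathrm{Eq}\big(X*a^{c,k}_y,\,X*a^{c,k}_{y'},\,c,k\big),
\]
which is $\mathbf{\Pi}^1_1$ by (P5). Let $c\in\mathrm{WO}$ and $\gamma=|c|_k$. If $X(\gamma)=\eta$, then the set $G$ of $y$ with $(X*a^{c,k}_y)[\gamma]=\eta$ is comeager and $\mathrm{Eq}$ holds for all $y,y'\in G$, so $D(X,c,k)$ holds. Conversely, if $D(X,c,k)$ holds, fix one $y$ such that $\mathrm{Eq}$ holds for comeager many $y'$. Then $(X*a^{c,k}_y)[\gamma]=\eta$ for some $\eta$, and $(X*a^{c,k}_{y'})[\gamma]=\eta$ for all these $y'$, so $X(\gamma)=\eta$. Finally, $X$ is total if and only if $\forall c\,\forall k\,(c\notin\mathrm{WO}\vee D(X,c,k))$, whose matrix is $\mathbf{\Delta}^1_2$.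

(c) Let $E$ be the set of codes $q$ of linear orders of subsets of $\omega$ such that for some $z\in A$, $\forall^*y\in Y_\gamma$: with $b=\tau(z)*a_y$, the relation $<_b$ is a strict linear order and there is $n$ such that $b_n$ is well-ordered of type $\gamma$ and $q$ is isomorphic to $b_{h_b(n)}$. By (P6) and (P5), $E$ is $\mathbf{\Sigma}^1_1$. For $z\in A$, comeager many $y$ satisfy $(\tau(z)*a_y)[\gamma]=\tau(z)(\gamma)$. Since two comeager sets meet, $z$ witnesses $q\in E$ exactly when $q$ is a well-order of type $\tau(z)(\gamma)$. Apply (P4).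
\end{proof}

\section{Joint functions and capture}\label{sec:joint}

Two total reals must determine a function of the correct type. We merge them into one strictly increasing function and take suprema over the blocks $[\omega\beta,\omega\beta+\omega)$; recall that every $\gamma<\omega_1$ is uniquely $\omega\beta+n$. For total $X,v$ define $d=d_{X,v}:\omega_1\to\omega_1$ and the \emph{joint function} $f_{X,v}$ by
\[
d(\gamma)=\max\Big(X(\gamma),\ v(\gamma),\ \sup_{\gamma'<\gamma}(d(\gamma')+1)\Big),\qquad
f_{X,v}(\beta)=\sup_nd(\omega\beta+n).
\]
The function $d$ is strictly increasing, so $\sup_{\beta'<\beta}f_{X,v}(\beta')\le d(\omega\beta)<f_{X,v}(\beta)$, and $f_{X,v}$ has the correct type with witness $(\beta,n)\mapsto d(\omega\beta+n)$. The definition is symmetric: $f_{X,v}=f_{v,X}$.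

\begin{definition}\label{def:fcode}
Let $f\in[\omega_1]_*$. An \emph{$f$-code} is a total real $Y$ such that $\gamma\mapsto Y(\gamma)$ is strictly increasing and $\sup_nY(\omega\beta+n)=f(\beta)$ for all $\beta<\omega_1$.
\end{definition}

Every $f\in[\omega_1]_*$ has an $f$-code. Let $g_0$ witness uniform cofinality $\omega$. By discontinuity there is a least $n_\beta$ with $g_0(\beta,n_\beta)\ge\sup_{\beta'<\beta}f(\beta')$. The function $\omega\beta+n\mapsto g_0(\beta,n_\beta+n)$ is strictly increasing in each block with supremum $f(\beta)$, and also across blocks, since $g_0(\beta',n')<f(\beta')\le g_0(\beta,n_\beta)$ for $\beta'<\beta$. Apply Lemma~\ref{lem:code} to it.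

An $f$-code absorbs every opponent that stays below $f$ block by block.

\begin{lemma}\label{lem:absorb}
If $Y$ is an $f$-code, $X$ is total, and $X(\omega\beta+n)<f(\beta)$ for all $\beta,n$, then $f_{Y,X}=f$.
\end{lemma}

\begin{proof}
Let $d=d_{Y,X}$. We show $d(\omega\beta+n)<f(\beta)$ by induction on $\omega\beta+n$. Both $Y(\omega\beta+n)$ and $X(\omega\beta+n)$ are below $f(\beta)$, so only the third term of the maximum matters. For $n=0$ it is at most $\sup_{\beta'<\beta}f(\beta')$, which is below $f(\beta)$ by discontinuity. For $n>0$ it is $d(\omega\beta+n-1)+1$, which is below the limit ordinal $f(\beta)$. Since also $d(\omega\beta+n)\ge Y(\omega\beta+n)$, the supremum over $n$ is $f(\beta)$.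
\end{proof}

The capture lemma says that a continuous opponent is absorbed on a measure one set. It allows Borel side conditions $P_\gamma$, which will carry the level-by-level verification of $B$.

\begin{lemma}[Capture]\label{lem:capture}
Let $\tau:\mathbb{R}^2\to\mathbb{R}$ be continuous and let $P_\gamma\subseteq\mathbb{R}^2$ $(\gamma<\omega_1)$ be Borel sets such that $\tau(Y,p)$ is good at $\gamma$ whenever $(Y,p)\in P_\gamma$ and $Y$ is good at all $\gamma'\le\gamma$. Then there is a club $C$ such that for every $f\in[C]_*$, every $f$-code $Y$ and every $p$ with $(Y,p)\in\bigcap_\gamma P_\gamma$, the real $\tau(Y,p)$ is total and $f_{Y,\tau(Y,p)}=f$.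
\end{lemma}

\begin{proof}
For $\gamma,\xi<\omega_1$ let $A_{\gamma,\xi}$ be the set of $(Y,p)\in P_\gamma$ such that $Y(\gamma')$ is defined and at most $\xi$ for all $\gamma'\le\gamma$. It is Borel by Lemma~\ref{lem:complexity}(a), being obtained from $P_\gamma$ and the sets $\{Y:Y(\gamma')=\eta\}$, $\gamma'\le\gamma$, $\eta\le\xi$, by countable unions and intersections. By Lemma~\ref{lem:complexity}(c),
\[
\psi(\gamma,\xi)=\sup\{\tau(Y,p)(\gamma):(Y,p)\in A_{\gamma,\xi}\}<\omega_1 .
\]
Let $C$ be the club of ordinals closed under $\psi$ and under $\zeta\mapsto\omega\zeta+\omega$. Let $f$, $Y$, $p$ be as in the statement. Then $\tau(Y,p)$ is total by hypothesis. Let $\gamma=\omega\beta+n$. Since $\beta<f(\beta)\in C$ by \eqref{eq:above}, we have $\gamma<f(\beta)$; also $Y(\gamma)<f(\beta)$. As $Y$ is increasing, $(Y,p)\in A_{\gamma,Y(\gamma)}$, so $\tau(Y,p)(\gamma)\le\psi(\gamma,Y(\gamma))<f(\beta)$. Apply Lemma~\ref{lem:absorb}.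
\end{proof}

The bound $\xi$ cannot be dropped from the proof: the set of $Y$ that are merely good at $\gamma$ is only known to be $\mathbf{\Pi}^1_1$, and boundedness applies to $\mathbf{\Sigma}^1_1$ sets. We shall often use the lemma for a map $\tau(Y,p)=\tau(Y)$ that does not depend on $p$, with $P_\gamma=\mathbb{R}^2$.

\section{Comparing strategies: the ultrapower of $\delta<\boldsymbol{\delta}^1_m$}\label{sec:prec}

\subsection{Borel approximations to a $\mathbf{\Pi}^1_2$ set}

For $m=3$ the clause ``if $X$ is total then $B(p)$'' is too complicated. Suppose, however, that $B=\bigcap_{\gamma<\omega_1}Q_\gamma$ with simple sets $Q_\gamma$. Then we may demand more: ``for all $\gamma$, if $X$ is good below $\gamma$ then $p\in Q_\gamma$''. This implies the original clause, and each instance of it is an implication between $\mathbf{\Pi}^1_1$ conditions. The stronger demand does no harm in the game, because when II has to defeat a strategy of I, she plays $p\in B$ outright, and because Borel conditions are allowed in Lemma~\ref{lem:capture}.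

\begin{lemma}\label{lem:approx}
Let $B\subseteq\mathbb{R}$ be $\mathbf{\Pi}^1_2$. There are Borel sets $Q_\gamma$ $(\gamma<\omega_1)$ with $B=\bigcap_{\gamma<\omega_1}Q_\gamma$, and a $\mathbf{\Pi}^1_1$ relation $Q^*$ such that, for $c\in\mathrm{WO}$, $Q^*(p,c,k)$ holds if and only if $p\in Q_{|c|_k}$.
\end{lemma}

\begin{proof}
We show that $p\notin B$ if and only if one of $\omega_1$ many countable trees has an infinite branch, and that the existence of a branch is detected at a countable stage; $Q_\gamma$ says that nothing is detected by stage $\gamma$.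

\emph{The trees.} By (P2), $p\notin B$ if and only if there is $u\in\mathbb{R}$ such that $R_{p,u}$ is well-founded, where $R_{p,u}\subseteq\omega^{<\omega}$ is a tree and whether $s\in R_{p,u}$ depends only on $s$, $p{\upharpoonright}\mathrm{lh}(s)$, $u{\upharpoonright}\mathrm{lh}(s)$. Enumerate $\omega^{<\omega}=\{s_i:i<\omega\}$ so that each sequence comes after its proper initial segments; then $\mathrm{lh}(s_i)\le i$. For $\beta<\omega_1$ let $S^\beta_p$ be the tree of sequences $((u_i,\xi_i))_{i<n}\in(\omega\times\beta)^{<\omega}$ such that whenever $i,j<n$, $s_i\subsetneq s_j$ and $s_i,s_j\in R_{p,u}$, then $\xi_j<\xi_i$; membership of $s_i$ in $R_{p,u}$ is decided by $(u_0,\dots,u_{n-1})$ since $\mathrm{lh}(s_i)<n$. An infinite branch of $S^\beta_p$ is a real $u$ together with a map into $\beta$ that is order-reversing on $R_{p,u}$, and then $R_{p,u}$ is well-founded. Conversely, a well-founded tree on $\omega$ has countable rank, and its rank function, extended by $0$, gives a branch. So $p\notin B$ if and only if $S^\beta_p$ has an infinite branch for some $\beta<\omega_1$.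

\emph{Detecting a branch.} For a tree $S$ put
\[
S_{(\nu)}=\{t\in S:\text{for all }\nu'<\nu,\ t\text{ has a proper extension in }S_{(\nu')}\}.
\]
This is decreasing in $\nu$, and $S_{(\nu+1)}$ is the set of $t\in S_{(\nu)}$ with a proper extension in $S_{(\nu)}$. Say that $S$ \emph{stabilizes at $\nu$} if $S_{(\nu)}\ne\emptyset$ and every $t\in S_{(\nu)}$ has a proper extension in $S_{(\nu)}$. A countable tree $S$ on a well-ordered set has an infinite branch if and only if it stabilizes at some $\nu<\omega_1$. Indeed, by induction on $\nu$ the nodes of an infinite branch lie in every $S_{(\nu)}$, and $S_{(\nu)}=S_{(\nu+1)}$ for some $\nu<\omega_1$ because $S$ is countable. Conversely, in a nonempty set of nodes each of which has a proper extension in the set, repeatedly taking the least such extension yields a branch. Let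
\[
Q_\gamma=\{p:\text{for all }\beta,\nu\le\gamma,\ S^\beta_p\text{ does not stabilize at }\nu\}.
\]
Then $B=\bigcap_\gamma Q_\gamma$.

\emph{Complexity.} For a real $c$ and $l\in\omega$, let $S^{c,l}_p$ be defined as $S^\beta_p$, with $c_l$ ordered by $<_c$ in place of $\beta$. Call a system $H=(H_{l,j})_{l,j\in\omega}$ of sets of finite sequences \emph{correct} for $(p,c)$ if
\[
t\in H_{l,j}\iff t\in S^{c,l}_p\ \wedge\ \forall j'<_cj\ \exists t'\supsetneq t\ (t'\in H_{l,j'}).
\]
This condition on $(H,p,c)$ has only integer quantifiers. If $c\in\mathrm{WO}$, recursion along $<_c$ gives exactly one correct $H$, and $H_{l,j}$ is the copy of $(S^{|c|_l}_p)_{(|c|_j)}$ in $S^{c,l}_p$. Let $Q^*(p,c,k)$ say: for every correct $H$ and all $l,j$ that are equal to $k$ or $<_c$-below $k$, it is not the case that $H_{l,j}\ne\emptyset$ and every $t\in H_{l,j}$ has a proper extension in $H_{l,j}$. This is $\mathbf{\Pi}^1_1$, and for $c\in\mathrm{WO}$ it says $p\in Q_{|c|_k}$, since $|c|_l$ and $|c|_j$ range over all ordinals $\le|c|_k$. Replacing ``for every correct $H$'' by ``for some correct $H$'' gives a $\mathbf{\Sigma}^1_1$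 condition that is equivalent for $c\in\mathrm{WO}$. Fixing $c,k$ with $|c|_k=\gamma$, we see that $Q_\gamma$ is $\mathbf{\Delta}^1_1$, hence Borel by (P1).
\end{proof}

\subsection{The relation $\prec$}

Fix $m\ge3$ and $\delta<\boldsymbol{\delta}^1_m$, and fix $\varphi:\mathbb{R}\to\theta$ and a $\mathbf{\Pi}^1_{m-1}$ set $B$ as in \eqref{eq:norm}. If $m=3$, let $Q_\gamma$ and $Q^*$ be given by Lemma~\ref{lem:approx} for $B$. If $m\ge4$, no approximation is needed: let $Q_\gamma=\mathbb{R}^3$ and let $Q^*$ always hold. In both cases each $Q_\gamma$ is Borel and contains $B$.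

\begin{definition}\label{def:prec}
For strategies $\rho',\rho$ and $X\in\mathbb{R}$ let $p(\rho',\rho,X)=\big(w_{\rho'}(X),\,w_\rho(x_{\rho'}(X)),\,e_{\rho'}(X)\big)$. Let $\rho'\prec\rho$ if and only if for all $X\in\mathbb{R}$:
\begin{enumerate}
\item[(i)] for all $\gamma<\omega_1$, if $X$ is good below $\gamma$, then $x_{\rho'}(X)$ is good at $\gamma$ and $p(\rho',\rho,X)\in Q_\gamma$;
\item[(ii)] if $X$ is total, then $p(\rho',\rho,X)\in B$.
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:prec-complexity}
The relation $\prec$ is $\mathbf{\Pi}^1_{m-1}$, hence $\mathbf{\Sigma}^1_m$.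
\end{lemma}

\begin{proof}
Write $p=p(\rho',\rho,X)$, a continuous function of $(\rho',\rho,X)$. Clause (i) holds for all $X$ if and only if
\[
\forall X\,\forall c\,\forall k\ \big[\,c\notin\mathrm{WO}\ \vee\ \exists l<_ck\ \neg D(X,c,l)\ \vee\ \big(D(x_{\rho'}(X),c,k)\wedge Q^*(p,c,k)\big)\big].
\]
The first two disjuncts are $\mathbf{\Sigma}^1_1$ and the third is $\mathbf{\Pi}^1_1$, so the matrix is $\mathbf{\Delta}^1_2$ and the statement is $\mathbf{\Pi}^1_2$. If $m=3$, then (i) implies (ii), because a total $X$ is good below every $\gamma$ and $\bigcap_\gamma Q_\gamma=B$; so $\prec$ is $\mathbf{\Pi}^1_2$. If $m\ge4$, then (ii) says that $X$ is not total or $p\in B$. Non-totality is $\mathbf{\Sigma}^1_2$ by Lemma~\ref{lem:complexity}(b), and $\mathbf{\Sigma}^1_2\subseteq\mathbf{\Pi}^1_3\subseteq\mathbf{\Pi}^1_{m-1}$; so (ii), quantified over all $X$, is $\mathbf{\Pi}^1_{m-1}$.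
\end{proof}

\begin{lemma}\label{lem:prec-wf}
The relation $\prec$ has no infinite descending sequence.
\end{lemma}

\begin{proof}
Suppose $\rho_{i+1}\prec\rho_i$ for all $i$, and let $x^{(i)}=x_{\rho_{i+1}}(x^{(i+1)})$ be given by Lemma~\ref{lem:chain}. By induction on $\gamma<\omega_1$, all $x^{(i)}$ are good at $\gamma$: if all are good below $\gamma$, then clause (i) for $\rho_{i+1}\prec\rho_i$ and $X=x^{(i+1)}$ shows that $x^{(i)}$ is good at $\gamma$. So all $x^{(i)}$ are total. Let $w_i=w_{\rho_i}(x^{(i)})$. Then $p(\rho_{i+1},\rho_i,x^{(i+1)})=(w_{i+1},w_i,e_{\rho_{i+1}}(x^{(i+1)}))$ lies in $B$ by clause (ii). By \eqref{eq:norm}, $\varphi(w_{i+1})<\varphi(w_i)$ for all $i$, a contradiction.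
\end{proof}

\subsection{Codes for functions and the descent lemma}

\begin{definition}\label{def:codes}
A strategy $\rho$ \emph{codes} $F:[\omega_1]_*\to\delta+1$ if
\begin{enumerate}
\item[(1)] for all $X$ and $\gamma$, if $X$ is good below $\gamma$ then $v_\rho(X)$ is good at $\gamma$; and
\item[(2)] for all total $X$ (so that $v_\rho(X)$ is total by (1)), $\varphi(w_\rho(X))=F(f_{X,v_\rho(X)})$.
\end{enumerate}
\end{definition}

By (1), Lemma~\ref{lem:capture} applies to $\tau(Y)=v_\rho(Y)$. So there is a club $C_\rho$ such that
\begin{equation}\label{eq:read}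
\varphi(w_\rho(Y))=F(f)\qquad\text{for every }f\in[C_\rho]_*\text{ and every }f\text{-code }Y .
\end{equation}
In particular a code determines $F$ almost everywhere.

\begin{lemma}[Descent]\label{lem:descent}
Let $\rho$ code $F$, let $C_0$ be a club, and let $F':[\omega_1]_*\to\delta+1$ satisfy $F'(f)<F(f)$ for all $f\in[C_0]_*$. Then some $\rho'\prec\rho$ codes $F'$.
\end{lemma}

\begin{proof}
Consider the game in which, in each round, II first plays the next digits of $z=(v,w,x,e)$ and then I plays the next digit of $X$. Let $\mathrm{OK}_\gamma(z)$ say that $v$ and $x$ are good at $\gamma$ and $(w,w_\rho(x),e)\in Q_\gamma$. Player II wins if and only if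
\begin{enumerate}
\item[(A)] for all $\gamma<\omega_1$, if $X$ is good below $\gamma$ then $\mathrm{OK}_\gamma(z)$; and
\item[(B)] if $X$ is total, then $v$ is total, $\varphi(w)=F'(f_{X,v})$, and $(w,w_\rho(x),e)\in B$.
\end{enumerate}
A winning strategy $\rho'$ for II is as required: for $z=\rho'(X)$ the triple $(w,w_\rho(x),e)$ is $p(\rho',\rho,X)$, so (A) gives clause (i) of Definition~\ref{def:prec} and clause (1) of Definition~\ref{def:codes}, and (B) gives clauses (ii) and (2). By $\mathsf{AD}$ it suffices to show that I has no winning strategy. Suppose $\sigma$ is one, and write $X=\sigma(z)$, a continuous function of $z$.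

\emph{Claim: if $\mathrm{OK}_{\gamma'}(z)$ for all $\gamma'\le\gamma$, then $\sigma(z)$ is good at $\gamma$.} Otherwise let $\gamma_0\le\gamma$ be least such that $X=\sigma(z)$ is not good at $\gamma_0$. Then (A) holds, since for $\gamma'\le\gamma_0$ its conclusion holds and for $\gamma'>\gamma_0$ its hypothesis fails; and (B) holds vacuously. So II wins this run, a contradiction.

We let II play the same real $Y$ for $v$ and $x$, so that the function $f$ built against $\sigma$ and the function built against $\rho$ coincide. Put $\tau(Y,(w,e))=\sigma(Y,w,Y,e)$, and let $P_\gamma$ be the set of $(Y,(w,e))$ with $(w,w_\rho(Y),e)\in Q_{\gamma'}$ for all $\gamma'\le\gamma$. It is Borel, and by the Claim the hypothesis of Lemma~\ref{lem:capture} holds; let $C$ be the club it gives. Choose $f\in[C_0\cap C\cap C_\rho]_*$ and an $f$-code $Y$. Since $F'(f)\le\delta<\theta$, there is $w$ with $\varphi(w)=F'(f)$. By \eqref{eq:read}, $\varphi(w)<F(f)=\varphi(w_\rho(Y))$, so there is $e$ with $(w,w_\rho(Y),e)\in B$. Let $z=(Y,w,Y,e)$. Since $Y$ is total and $B\subseteq Q_\gamma$, $\mathrm{OK}_\gamma(z)$ holds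 for all $\gamma$, which gives (A), and $(Y,(w,e))\in\bigcap_\gamma P_\gamma$. By Lemma~\ref{lem:capture}, $X=\sigma(z)$ is total and $f_{X,Y}=f$, so $\varphi(w)=F'(f_{X,Y})$ and (B) holds. Thus II wins a run against $\sigma$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
Let $L=\prod(\delta+1)/\mu$, a linear order whose largest element $\mathbf{t}$ is the class of the constant function $\delta$. Let $K(\rho,\mathbf{c})$ mean that $\rho$ codes some $F\in\mathbf{c}$. A strategy that ignores $X$ and plays a fixed total $v$ (Lemma~\ref{lem:code}), a fixed $w$ with $\varphi(w)=\delta$ and arbitrary fixed $x,e$ codes the constant function $\delta$. If $\rho$ codes $F\in\mathbf{c}$ and $\mathbf{c}'<\mathbf{c}$, take any $F'\in\mathbf{c}'$; then $F'<F$ on $[C_0]_*$ for some club $C_0$, and Lemma~\ref{lem:descent} gives $\rho'\prec\rho$ coding $F'$. By Lemmas~\ref{lem:prec-complexity} and~\ref{lem:prec-wf}, Lemma~\ref{lem:transfer} applies, and $L$ is a well-order of type less than $\boldsymbol{\delta}^1_m$. The same holds for its initial segment below $\mathbf{t}$, which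 is $\prod\delta/\mu$.
\end{proof}

\section{Boundedness of functions into $\boldsymbol{\delta}^1_m$}\label{sec:bounded}

Now the values of $F$ are not named by a single map $\varphi$. Instead, II names an upper bound for $F(f)$ by playing an index $a$ of a well-founded $\mathbf{\Sigma}^1_m$ relation. The indices produced by a winning strategy form a $\mathbf{\Sigma}^1_3$ set, so the relations can be glued into one, and Lemma~\ref{lem:KM} bounds all of them at once.

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $U$ be a universal $\mathbf{\Sigma}^1_m$ set as in (P3), let $W_a=\{(x,y):U(a,x,y)\}$, and let $\mathrm{WF}$ be the set of $a$ such that $W_a$ has no infinite descending sequence. For $a\in\mathrm{WF}$, $\mathrm{rk}(W_a)$ is defined by Lemma~\ref{lem:KM}. These ranks are cofinal in $\boldsymbol{\delta}^1_m$, since the strict part of a $\mathbf{\Delta}^1_m$ prewellordering of length $\theta$ is some $W_a$ and has rank $\theta$.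

Let $F:[\omega_1]_*\to\boldsymbol{\delta}^1_m$. Consider the game in which, in each round, II first plays the next digits of $(v,a)$ and then I plays the next digit of $X$. Player II wins if and only if
\begin{enumerate}
\item[(A)] for all $\gamma<\omega_1$, if $X$ is good below $\gamma$ then $v$ is good at $\gamma$; and
\item[(B)] if $X$ is total, then $v$ is total, $a\in\mathrm{WF}$ and $\mathrm{rk}(W_a)>F(f_{X,v})$.
\end{enumerate}

Suppose $\sigma$ is a winning strategy for I. If $v$ is good at all $\gamma'\le\gamma$, then $\sigma(v,a)$ is good at $\gamma$: otherwise, with $\gamma_0\le\gamma$ least such that $\sigma(v,a)$ is not good at $\gamma_0$, clause (A) holds and (B) is vacuous. So Lemma~\ref{lem:capture} applies to $\tau=\sigma$ with $P_\gamma=\mathbb{R}^2$ and gives a club $C$. Take $f\in[C]_*$, an $f$-code $v$, and $a\in\mathrm{WF}$ with $\mathrm{rk}(W_a)>F(f)$. Then $X=\sigma(v,a)$ is total and $f_{X,v}=f$, so II wins this run, a contradiction.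

Hence II has a winning strategy $\rho$, producing $(v_\rho(X),a_\rho(X))$ continuously in $X$. The set $A=\{a_\rho(X):X\text{ total}\}$ is contained in $\mathrm{WF}$ by (B), and it is $\mathbf{\Sigma}^1_3$, hence $\mathbf{\Sigma}^1_m$, by Lemma~\ref{lem:complexity}(b). The relation
\[
W=\{((a,x),(a,y)):a\in A\text{ and }(x,y)\in W_a\}
\]
is $\mathbf{\Sigma}^1_m$. It has no infinite descending sequence, because $a$ is constant along such a sequence and $a\in\mathrm{WF}$. By Lemma~\ref{lem:KM}, $\zeta=\mathrm{rk}(W)<\boldsymbol{\delta}^1_m$. For $a\in A$ the $W$-predecessors of $(a,y)$ are the pairs $(a,x)$ with $(x,y)\in W_a$, so the $W$-rank of $(a,y)$ is the $W_a$-rank of $y$, and $\mathrm{rk}(W_a)\le\zeta$. By (A), Lemma~\ref{lem:capture} applies to $\tau(Y)=v_\rho(Y)$ and gives a club $C'$. If $f\in[C']_*$, let I play an $f$-code $Y$. Then $f_{Y,v_\rho(Y)}=f$, and (B) gives $F(f)<\mathrm{rk}(W_{a_\rho(Y)})\le\zeta$.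
\end{proof}

This completes the proofs of Theorems~\ref{thm:main} and~\ref{thm:answer}.

\begin{remark}
The hypothesis $m\ge3$ enters through the complexity of totality: it makes $A$ a $\mathbf{\Sigma}^1_m$ set above, and it makes $\prec$ a $\mathbf{\Sigma}^1_m$ relation in Lemma~\ref{lem:prec-complexity}. Part (b) is false for $m=1,2$, as shown by $f\mapsto f(0)$ and by Example~\ref{ex:omega2}. Uniform cofinality $\omega$ is used for the existence of $f$-codes. Discontinuity is used there too, in \eqref{eq:above}, and at the start of each block in Lemma~\ref{lem:absorb}. Determinacy is used for the games in Lemmas~\ref{lem:code} and~\ref{lem:descent} and in this section, for the fact that $\mu$ is an ultrafilter, and for the facts of Section~\ref{sec:background}.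
\end{remark}

\section{The cardinals from $\omega_1$ to $\omega_\omega$ are moved}\label{sec:sharp}

It is enough to show that $\prod\omega_1/\mu$ is already longer than $\omega_\omega$. The functions that read only $f{\upharpoonright}n$ supply length $\omega_\omega$, and $f\mapsto f(\omega)$ lies above all of them.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By Martin and Kunen (see \cite{KProj}), applied in $L(\mathbb{R})$, the ultrapower $\prod_{[\omega_1]^n_*}\omega_1/\mu^n_{\omega_1}$ is $\omega_{n+1}$ for $1\le n<\omega$. We transfer this to $V$. The relation $X(\gamma)=\eta$ is the same in $V$ and $L(\mathbb{R})$, since the elements of $Y_\gamma$ and the countable sequences of dense open subsets of $Y_\gamma$ are coded by reals. So by Lemma~\ref{lem:code} every function $\omega_1\to\omega_1$ lies in $L(\mathbb{R})$. Hence so does every club, through its enumeration, and every $g:[\omega_1]^n_*\to\omega_1$, because $[\omega_1]^n_*$ is the set of increasing $n$-tuples of countable limit ordinals and is in bijection with $\omega_1$ inside $L(\mathbb{R})$. The ultrapower is therefore computed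 from the same functions and the same clubs in both models, and in $V$ it is $(\omega_{n+1})^{L(\mathbb{R})}$. Also $(\omega_\omega)^{L(\mathbb{R})}=\omega_\omega$. Indeed, $\omega_\omega$ is a cardinal of $L(\mathbb{R})$ below $\omega_{\omega+1}=\boldsymbol{\delta}^1_3=(\omega_{\omega+1})^{L(\mathbb{R})}$, the last equality by (S), and it has infinitely many infinite cardinals of $L(\mathbb{R})$ below it; only $(\omega_\omega)^{L(\mathbb{R})}$ has both properties.

For $g:[\omega_1]^n_*\to\omega_1$ let $\Phi_g(f)=g(f{\upharpoonright}n)$. As noted in the introduction, $[g]\mapsto[\Phi_g]$ is an order embedding of $(\omega_{n+1})^{L(\mathbb{R})}$ into $\prod\omega_1/\mu$. Let $\Phi(f)=f(\omega)$. Given $g$, let $C$ be the club of $\eta<\omega_1$ such that $g(s)<\eta$ for all $s\in[\eta]^n_*$. If $f\in[C]_*$, then $f{\upharpoonright}n\in[f(\omega)]^n_*$ and $f(\omega)\in C$, so $\Phi_g(f)<\Phi(f)$. Thus $[\Phi_g]<[\Phi]$ for all $n$ and $g$.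

By Theorem~\ref{thm:main}(a) with $m=3$, $\prod\kappa/\mu$ is a well-order for every $\kappa\le\omega_\omega$. The initial segment of $\prod\omega_1/\mu$ below $[\Phi]$ has type at least $\sup_n(\omega_{n+1})^{L(\mathbb{R})}=\omega_\omega$, so $\prod\omega_1/\mu>\omega_\omega$. For a cardinal $\kappa$ with $\omega_1\le\kappa\le\omega_\omega$, the order $\prod\omega_1/\mu$ is an initial segment of $\prod\kappa/\mu$, so
\[
\textstyle\prod\kappa/\mu\ \ge\ \prod\omega_1/\mu\ >\ \omega_\omega\ \ge\ \kappa .
\]
This applies to $\boldsymbol{\delta}^1_1=\omega_1$ and $\boldsymbol{\delta}^1_2=\omega_2$. Every uncountable cardinal below $\omega_{\omega+1}$ lies in this range, and $\omega_{\omega+1}$ is fixed by Theorem~\ref{thm:answer}.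
\end{proof}

\begin{thebibliography}{9}

\bibitem{slides}
\emph{Cardinalities Below the Power Set of the First Uncountable Cardinals},
\texttt{http://www.math.caltech.edu/\textasciitilde{}logic/slides/2023-04-12.pdf}.

\bibitem{KProj}
Kechris, \emph{AD and projective ordinals}.

\bibitem{K84}
Kechris, 1984.

\bibitem{CDST}
Kechris, \emph{Classical Descriptive Set Theory}.

\end{thebibliography}
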